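\title{Nash--Artin approximation fails on a real-algebraic CR submanifold of $\mathbb{C}^8$}

\begin{abstract}
A real-algebraic CR submanifold $M\subset\mathbb{C}^N$ has the Nash--Artin approximation property if every germ of holomorphic map whose graph over $M$ lies in a real-algebraic set can be approximated, to any finite order, by algebraic maps whose graphs over $M$ lie in the same set. It has been conjectured that every such $M$ has this property. We disprove the conjecture with an explicit generic submanifold of $\mathbb{C}^8$ of CR dimension $1$ and codimension $7$, together with a constraint that has a solution with a component $e^{-v}$ and no algebraic solution with the same value at the origin. The property fails exactly at the points whose CR orbit is not of maximal dimension, and products give counterexamples in $\mathbb{C}^N$ for all $N\ge 8$. On the positive side, a connected real-algebraic CR submanifold that is minimal at one point has the property at every point.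
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Artin's theorem and real constraints}

A germ $h$ of holomorphic function at $p\in\mathbb{C}^N$ is \emph{Nash}, or \emph{algebraic}, if $H(z,h(z))=0$ for some nonzero polynomial $H$; a map is Nash if its components are. We write $\mathbb{C}\{z-p\}$ for the ring of convergent power series at $p$ and $\mathbb{C}\langle z-p\rangle$ for the subring of Nash germs; $\mathbb{R}\{\xi\}$ and $\mathbb{R}\langle\xi\rangle$ consist of the series with real coefficients. Two germs \emph{agree up to order $\ell$} at $p$ if their partial derivatives of order at most $\ell$ coincide at $p$. We shall use Artin's approximation theorem in the following form.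

\begin{theorem}[Artin \cite{Artin}]\label{thm:artin}
Let $\mathbb{K}$ be $\mathbb{R}$ or $\mathbb{C}$, let $R_1,\dots,R_m$ be polynomials in $Y=(Y_1,\dots,Y_{N'})$ with coefficients in $\mathbb{K}\langle\xi\rangle$, and let $f\in\mathbb{K}\{\xi\}^{N'}$ satisfy $R_i(\xi,f(\xi))=0$ for all $i$. For every $\ell\ge0$ there is $\tilde f\in\mathbb{K}\langle\xi\rangle^{N'}$ that satisfies the same equations and agrees with $f$ up to order $\ell$ at $0$.
\end{theorem}

In CR geometry a holomorphic map is often constrained by real equations, imposed only along a real submanifold: it may be required to send $M\subset\mathbb{C}^N$ into a real-algebraic set, for instance. We ask whether Artin's conclusion survives for such constraints.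

A \emph{real-algebraic subset} of $\mathbb{C}^N$ is the common zero set of finitely many real polynomials in the real and imaginary parts of $z$. A real submanifold $M\subset\mathbb{C}^N$ is \emph{real-algebraic} if it is contained in a real-algebraic subset of the same dimension. It is a standard fact that such an $M$ is real-analytic and has Nash local defining functions: near $p\in M$ it is given by $\rho(z,\bar z)=0$, where the components of $\rho(z,\chi)$ are Nash germs at $(p,\bar p)$, real for $\chi=\bar z$, with independent differentials. The submanifold $M$ is \emph{CR} if the complex dimension of $T^c_pM=T_pM\cap iT_pM$, its \emph{CR dimension}, does not depend on $p$, and \emph{generic} if $T_pM+iT_pM=\mathbb{C}^N$ for all $p$. A generic submanifold of real codimension $d$ is CR of CR dimension $N-d$.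

Let $S\subset\mathbb{C}^N\times\mathbb{C}^{N'}$ be real-algebraic. We call a germ of holomorphic map $f:(\mathbb{C}^N,p)\to\mathbb{C}^{N'}$ an \emph{$S$-solution on $M$} if $(z,f(z))\in S$ for all $z\in M$ near $p$, that is, if $\operatorname{Graph}f\cap(M\times\mathbb{C}^{N'})\subset S$ as germs at $(p,f(p))$.

\begin{definition}\label{def:naa}
A real-algebraic CR submanifold $M\subset\mathbb{C}^N$ has the \emph{Nash--Artin approximation property} (NAA property) at $p\in M$ if for every $N'\ge1$, every real-algebraic $S\subset\mathbb{C}^N\times\mathbb{C}^{N'}$, every $S$-solution $f$ on $M$ at $p$ and every $\ell\ge0$ there is a Nash $S$-solution $\tilde f$ on $M$ at $p$ that agrees with $f$ up to order $\ell$ at $p$. It has the NAA property if it has it at every point.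
\end{definition}

Two cases reduce at once to Theorem~\ref{thm:artin}. If $M=\mathbb{R}^N$, write $f=a+ib$ with $a,b\in\mathbb{R}\{\xi\}^{N'}$; the constraint is a system of real polynomial equations in $(\xi,a,b)$, Artin's theorem over $\mathbb{R}$ gives Nash germs $\tilde a,\tilde b$, and $\tilde f=\tilde a+i\tilde b$ is the required map. If $M$ is generic and $S$ is defined by holomorphic polynomials $P_i(z,Y)$, then $P_i(z,f(z))$ is holomorphic and vanishes on a generic submanifold, hence identically, and Artin's theorem over $\mathbb{C}$ applies.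

In general, replace $\bar z$ by an independent variable $\chi$ and put $\bar f(\chi)=\overline{f(\bar\chi)}$. The constraint becomes a polynomial system $P_i(z,\chi,Y,W)=0$ on the complex manifold $\{\rho(z,\chi)=0\}$, solved by $Y=f(z)$, $W=\bar f(\chi)$. Artin's theorem gives Nash solutions $(Y,W)$, but it gives no reason why $Y$ should depend on $z$ alone and $W$ on $\chi$ alone. These requirements are differential equations, and whether they can be met depends on the geometry of $M$.

\subsection{Orbits, minimality and the conjecture}

Let $M$ be a real-analytic CR submanifold, let $\mathfrak{g}$ be the Lie algebra generated by the local real-analytic sections of $T^cM$, and let $\mathfrak{g}(q)\subset T_qM$ be the space of its values at $q$. If $L_1,\dots,L_n$ is a local frame of the $(1,0)$ vector fields tangent to $M$, then $\mathbb{C}\otimes\mathfrak{g}(q)$ is spanned by the values at $q$ of the iterated brackets of the $L_j$ and $\bar L_j$. By Nagano's theorem, through each $p\in M$ there passes a unique germ of real-analytic submanifold whose tangent space at each of its points $q$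 is $\mathfrak{g}(q)$; this is the \emph{CR orbit} of $p$. It measures how far one can travel from $p$ along complex-tangential directions. The manifold $M$ is \emph{minimal} at $p$ in the sense of Tumanov if it contains no germ at $p$ of a CR submanifold of smaller dimension and the same CR dimension; for real-analytic $M$ this holds if and only if $\mathfrak{g}(p)=T_pM$, again by Nagano's theorem.

The problem, as posed in \cite{Survey}, starts from two known results.
\begin{itemize}
\item[(K1)] A real-algebraic CR submanifold has the NAA property at every point where it is minimal.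
\item[(K2)] A connected real-algebraic CR submanifold has the NAA property at every point whose CR orbit has maximal dimension among the orbits of $M$.
\end{itemize}
The points not covered by (K2) are those where the rank of $\mathfrak{g}$ drops, a thin set, and it is natural to guess that nothing goes wrong there either.

\medskip
\noindent\textbf{Conjecture} (\cite{Survey}). \emph{Every real-algebraic CR submanifold of $\mathbb{C}^N$ has the NAA property.}

\subsection{Results}

Take coordinates $(z,x,y,v)\in\mathbb{C}\times\mathbb{C}^3\times\mathbb{C}^3\times\mathbb{C}$ on $\mathbb{C}^8$ and put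
\[
u=x_1x_2x_3,\qquad X_i=x_i^3,\qquad A=u^2,\qquad \Pi=X_1X_2X_3=u^3,\qquad \lambda=u+X_2X_3\,y_1 .
\]
Let $M\subset\mathbb{C}^8$ be defined by
\begin{equation}\label{eq:M}
\begin{gathered}
\operatorname{Im}x_i=0,\qquad \operatorname{Im}y_i=(\operatorname{Re}x_i)^3|z|^2\quad(i=1,2,3),\\
\operatorname{Im}v=(\operatorname{Re}x_1\operatorname{Re}x_2\operatorname{Re}x_3)^2|z|^2 .
\end{gathered}
\end{equation}
Take coordinates $(G,K)=(G,(K_{ij})_{1\le i\le j\le3})$ on $\mathbb{C}^7$ and let
\begin{equation}\label{eq:S}
S=\Big\{\operatorname{Im}\Big(G\,\lambda(x,y)+\sum_{i\le j}K_{ij}\,y_iy_j\Big)=0\Big\}\subset\mathbb{C}^8\times\mathbb{C}^7 .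
\end{equation}

\begin{theorem}\label{thm:main}
The set $M$ defined by \eqref{eq:M} is a connected real-algebraic generic, hence CR, submanifold of $\mathbb{C}^8$, and it does not have the NAA property at $0$. More precisely, for $S$ as in \eqref{eq:S}:
\begin{itemize}
\item[(a)] there is an $S$-solution $(G,K)$ on $M$ at $0$ with $G=e^{-v}$;
\item[(b)] every $S$-solution $(G,K)$ on $M$ at $0$ satisfies $G(0,0,0,v)=G(0)e^{-v}$, and if $G$ is algebraic then $G(0)=0$.
\end{itemize}
\end{theorem}

The solution in (a) has $G(0)=1$, so by (b) no Nash $S$-solution agrees with it even to order $0$. The conjecture is therefore false.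

\begin{theorem}\label{thm:locus}
\begin{itemize}
\item[(i)] The submanifold $M$ of Theorem~\ref{thm:main} has the NAA property at $q\in M$ if and only if the CR orbit of $q$ has maximal dimension, that is, if and only if $x(q)\neq0$.
\item[(ii)] For every $N\ge8$ and all integers $n\ge1$, $d\ge7$ with $n+d=N$ there is a real-algebraic CR submanifold of $\mathbb{C}^N$ of CR dimension $n$ and real codimension $d$ that does not have the NAA property.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $M\subset\mathbb{C}^N$ be a connected real-algebraic CR submanifold that is minimal at one point at least. Then $M$ has the NAA property at every point.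
\end{theorem}

By Theorem~\ref{thm:main}, the hypothesis of minimality at some point cannot be dropped from Theorem~\ref{thm:positive}. Theorem~\ref{thm:positive} and (K2) also say where a connected counterexample has to be sought: on a nowhere minimal manifold, at a point where the dimension of the orbits drops.

The counterexample rests on one observation. On the manifold \eqref{eq:M} a holomorphic function can be real-valued only if it is annihilated by a certain holomorphic vector field (Section~\ref{sec:models}). So the algebraic condition ``the imaginary part vanishes'' imposes a differential equation, and the shape of the expression in \eqref{eq:S} is chosen so that this equation contains $c'=-c$ (Section~\ref{sec:rigidity}). The harder point is that the constraint must still have a solution with $c\neq0$; this is where three variables $x_i$ and $y_i$ are used (Section~\ref{sec:existence}). Theorem~\ref{thm:locus} is proved in Section~\ref{sec:locus} and Theorem~\ref{thm:positive}, independently of (K1) and (K2), in Section~\ref{sec:positive}.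

\subsection{Facts about Nash germs}\label{sec:nash}

The following facts are standard. Nash germs at a point form a ring that is stable under partial differentiation. A composition of Nash maps is Nash. The solution given by the implicit function theorem of a system of Nash equations is Nash. A holomorphic function on a connected open set that is Nash at one point is Nash at every point, since the relation $H(z,h(z))=0$ persists. The proof of Theorem~\ref{thm:main} needs only the next lemma.

\begin{lemma}\label{lem:restrict}
The restriction of a Nash germ at $0$ to a coordinate subspace is Nash. The germ $e^{-v}$ is not Nash.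
\end{lemma}

\begin{proof}
It suffices to restrict to a hyperplane $\xi_i=0$. Let $H(\xi,h(\xi))=0$ with $H\ne0$, and write $H=\xi_i^kH_1$ with $\xi_i\nmid H_1$. Since $\mathbb{C}\{\xi\}$ is a domain, $H_1(\xi,h(\xi))=0$; setting $\xi_i=0$ gives a relation for the restriction of $h$, and $H_1|_{\xi_i=0}\neq0$ because $\xi_i\nmid H_1$. For the second claim, a relation $\sum_kp_k(v)e^{-kv}=0$ with polynomials $p_k$ holds on all of $\mathbb{C}$. If $k_0$ is the smallest index with $p_{k_0}\ne0$, multiplying by $e^{k_0v}$ and letting $v\to+\infty$ gives $p_{k_0}(v)\to0$, which is impossible.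
\end{proof}

\section{Real-valued holomorphic functions on a family of models}\label{sec:models}

We want a nowhere minimal manifold whose orbit dimension drops. The simplest way to obtain one is to let a Levi form depend on real parameters and vanish for some of their values. Let $a=(a_1,\dots,a_m)$ be real polynomials in $x=(x_1,\dots,x_n)$, with $m,n\ge1$, and let
\[
M_a=\{(z,x,w)\in\mathbb{C}\times\mathbb{C}^n\times\mathbb{C}^m:\ \operatorname{Im}x=0,\ \operatorname{Im}w=a(\operatorname{Re}x)|z|^2\}.
\]
The manifold \eqref{eq:M} is $M_a$ for $n=3$, $w=(y,v)$ and $a=(X_1,X_2,X_3,A)$. The set $M_a$ is parametrized by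
\begin{equation}\label{eq:param}
\mathbb{C}\times\mathbb{R}^n\times\mathbb{R}^m\ni(z,s,r)\longmapsto\big(z,\;s,\;r+i\,a(s)z\bar z\big).
\end{equation}

\begin{lemma}\label{lem:geometry}
$M_a$ is a connected real-algebraic generic submanifold of CR dimension $1$ and codimension $n+m$. The CR orbit of the point with parameters $(z,s,r)$ has dimension $3$ if $a(s)\neq0$ and $2$ if $a(s)=0$. In particular $M_a$ is nowhere minimal.
\end{lemma}

\begin{proof}
$M_a$ is the zero set of $n+m$ real polynomials and a graph over $\mathbb{C}\times\mathbb{R}^{n+m}$, so it is a connected real-algebraic submanifold of dimension $2+n+m$. The differential of \eqref{eq:param} sends $\partial_{r_j}$ to the basis vector $e_{w_j}$, and it sends $\partial_{s_i}$ and $\partial_{\operatorname{Re}z}$ to $e_{x_i}$ and $e_z$ modulo the complex span of the $e_{w_j}$. These $1+n+m$ tangent vectors span $\mathbb{C}^{1+n+m}$ over $\mathbb{C}$, so $M_a$ is generic, of CR dimension $1$.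

In the parameters \eqref{eq:param} let $T=\sum_ja_j(s)\partial_{r_j}$ and $\bar L=\partial_{\bar z}-izT$. Then $\bar L$ annihilates $z$ and $s$, and $\bar L(r_j+ia_jz\bar z)=ia_jz-iza_j=0$. So $\bar L$ annihilates the restrictions of the holomorphic coordinates, and it spans the $(0,1)$ fields tangent to $M_a$; its conjugate is $L=\partial_z+i\bar zT$. The coefficients of $T$ depend only on $s$, and none of $L,\bar L,T$ differentiates in $s$. Hence $[L,T]=[\bar L,T]=0$ and $[L,\bar L]=L(-iz)\,T-\bar L(i\bar z)\,T=-2iT$. Thus $\mathbb{C}\otimes\mathfrak{g}$ is spanned by $L,\bar L,T$, which gives the dimensions, and $3<2+n+m$.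
\end{proof}

Let $\mathcal{D}=\sum_ja_j(x)\,\partial_{w_j}$ be the holomorphic vector field that corresponds to $T$. For a power series $h$ we denote by $\bar h$ the series with conjugate coefficients.

\begin{lemma}\label{lem:real}
A germ $h\in\mathbb{C}\{z,x,w\}$ is real-valued on $M_a$ near $0$ if and only if $h$ is independent of $z$, has real coefficients, and satisfies $\mathcal{D}h=0$.
\end{lemma}

\begin{proof}
Suppose $h$ is real on $M_a$. By \eqref{eq:param}, $h(z,s,r+ia(s)z\bar z)=\bar h(\bar z,s,r-ia(s)z\bar z)$ for small $z$ and small real $s,r$. Both sides are convergent series in $(z,\bar z,s,r)$, so the identity holds with $\bar z$ replaced by an independent variable $\chi$ and with $s,r$ complex: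
\[
h\big(z,s,r+ia(s)z\chi\big)=\bar h\big(\chi,s,r-ia(s)z\chi\big).
\]
Setting $\chi=0$ gives $h(z,s,r)=\bar h(0,s,r)$, so $h$ is independent of $z$ and $h=\bar h$. The identity now reads $h(s,r+ia(s)\tau)=h(s,r-ia(s)\tau)$ for all small $\tau$, because $z\chi$ takes all small values. Its derivative at $\tau=0$ is $i\mathcal{D}h=-i\mathcal{D}h$, so $\mathcal{D}h=0$.

Conversely, let $h\in\mathbb{R}\{x,w\}$ satisfy $\mathcal{D}h=0$. For fixed small real $s,r$, the function $\tau\mapsto h(s,r+ia(s)\tau)$ has derivative $i(\mathcal{D}h)(s,r+ia(s)\tau)=0$. At the point \eqref{eq:param} we therefore have $h=h(s,r)\in\mathbb{R}$.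
\end{proof}

\section{A polynomial constraint that forces $c'=-c$}\label{sec:rigidity}

\subsection{A model in $\mathbb{C}^4$}\label{sec:toy}

The mechanism is visible with one parameter. Take $n=1$, $w=(y,v)$ and $a=(x^2,x)$, so that $\mathcal{D}=x^2\partial_y+x\partial_v$ and the orbit dimension drops along $x=0$. Ask for holomorphic germs $G,K$ such that
\[
h=G\,(x+y)+Ky^2
\]
is real on $M_a$. This is a constraint of the kind allowed in Definition~\ref{def:naa}. The free unknown $K$ absorbs everything of order at least $2$ in $y$, so only the first-order part of $h$ along $y=0$ is restricted. Put $g_0=G|_{y=0}$ and $g_1=\partial_yG|_{y=0}$. Then $h|_{y=0}=xg_0$ and $\partial_yh|_{y=0}=g_0+xg_1$, and $\mathcal{D}h=0$ at $y=0$ reads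
\[
x^2(g_0+xg_1)+x^2\partial_vg_0=0,\qquad\text{that is,}\qquad \partial_vg_0+g_0=-xg_1 .
\]
At $x=0$ the unknown $g_1$ disappears, and $c(v)=G(0,0,0,v)$ satisfies $c'=-c$. At a point where $x\neq0$ the same equation merely determines $g_1$ and says nothing about $g_0$: the differential equation appears only where the orbit dimension drops.

This is half of a counterexample, and the other half fails. Try $h=e^{-v}\varphi(x,y)$ with $\varphi=\sum_k\varphi_k(x)y^k$, $\varphi_0=x$, $\varphi_1=1$. The equation $\mathcal{D}h=0$ becomes $x^2\partial_y\varphi=x\varphi$, that is, $(k+1)x\varphi_{k+1}=\varphi_k$, and already $\varphi_2=1/(2x)$ has a pole. In fact no solution has $G(0)\ne0$. The equation $\mathcal{D}h=0$ is equivalent to $(x\partial_y+\partial_v)h=0$, hence to $h=F(x,y-xv)$ with $F$ holomorphic; then $xg_0=F(x,-xv)$, and the coefficient of $x$ shows that $c(v)=\partial_1F(0)-v\,\partial_2F(0)$ is affine, so $c=0$.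

The computation used two properties of $a=(X,A)=(x^2,x)$. First, $A$ is not in the ideal generated by $X$, which isolates the differential equation. Second, $uA$ is in that ideal for $u=x$, which allows the choice of a first-order part $\lambda=x+y$ with $X\partial_y\lambda=A\lambda$ at $y=0$. What fails is the solvability of $X\partial_y\varphi_{k+1}=A\varphi_k$ at the next step, because the operator $X\partial_y$ has too small an image. In \eqref{eq:M} it is replaced by
\[
D=X_1\partial_{y_1}+X_2\partial_{y_2}+X_3\partial_{y_3},\qquad\text{so that}\qquad \mathcal{D}=D+A\,\partial_v ,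
\]
and the two properties persist: $A=x_1^2x_2^2x_3^2$ is not in the ideal $(x_1^3,x_2^3,x_3^3)$, while $uA=\Pi=D(X_2X_3y_1)$. This explains the choice $\lambda=u+X_2X_3y_1$.

\subsection{Proof of Theorem~\ref{thm:main}(b)}

Let $(G,K)$ be an $S$-solution on $M$ at $0$. Then $h=G\lambda+\sum_{i\le j}K_{ij}y_iy_j$ is real on $M$, so $\mathcal{D}h=0$ by Lemma~\ref{lem:real}. Put $g_0=G|_{y=0}$ and $g_i=\partial_{y_i}G|_{y=0}$, germs in $(z,x,v)$. The terms $K_{ij}y_iy_j$ vanish to second order along $y=0$, so
\[
h|_{y=0}=ug_0,\qquad \partial_{y_1}h|_{y=0}=X_2X_3\,g_0+ug_1,\qquad \partial_{y_i}h|_{y=0}=ug_i\quad(i=2,3).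
\]
Evaluating $\mathcal{D}h=0$ at $y=0$ and using $X_1X_2X_3=uA$, we get
\[
0=u\,\big[A(\partial_vg_0+g_0)+X_1g_1+X_2g_2+X_3g_3\big],
\]
and hence $A(\partial_vg_0+g_0)=-\sum_ix_i^3g_i$. Expand both sides in powers of $x$, with coefficients in $\mathbb{C}\{z,v\}$, and compare the coefficients of $x_1^2x_2^2x_3^2$. Every monomial on the right is divisible by some $x_i^3$, so the right side contributes $0$; the left side contributes $(\partial_vg_0+g_0)|_{x=0}$. Thus $c(v)=G(0,0,0,v)$ satisfies $c'=-c$, and $c=G(0)e^{-v}$. If $G$ is algebraic, then so is $c$, and Lemma~\ref{lem:restrict} forces $G(0)=0$. \qed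

\section{The transcendental solution}\label{sec:existence}

\subsection{Reduction to an eigenvalue equation}

\begin{proposition}\label{prop:phi}
There is $\varphi\in\mathbb{R}\{x,y\}$ with
\begin{equation}\label{eq:eigen}
D\varphi=A\varphi,\qquad \varphi\equiv\lambda \mod (y_1,y_2,y_3)^2 .
\end{equation}
\end{proposition}

This implies Theorem~\ref{thm:main}(a). Indeed, $h=e^{-v}\varphi$ has real coefficients, is independent of $z$, and satisfies $\mathcal{D}h=e^{-v}(D\varphi-A\varphi)=0$, so it is real on $M$ by Lemma~\ref{lem:real}. Group the monomials of $\varphi-\lambda$ to write $\varphi-\lambda=\sum_{i\le j}\kappa_{ij}\,y_iy_j$ with $\kappa_{ij}\in\mathbb{R}\{x,y\}$. Then $G=e^{-v}$ and $K_{ij}=e^{-v}\kappa_{ij}$ satisfy $G\lambda+\sum K_{ij}y_iy_j=h$, so $(G,K)$ is an $S$-solution. Together with Lemma~\ref{lem:geometry} and part (b), this proves Theorem~\ref{thm:main} once Proposition~\ref{prop:phi} is established.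

Write $\varphi=\sum_k\varphi_k$ with $\varphi_k$ homogeneous of degree $k$ in $y$. Since $D$ lowers this degree by one, \eqref{eq:eigen} means
\[
\varphi_0=u,\qquad\varphi_1=X_2X_3y_1,\qquad D\varphi_{k+1}=u^2\varphi_k\quad(k\ge0).
\]
The operator $D$ commutes with multiplication by $u$ and preserves the polynomials in $(X,y)$, and $u^3=\Pi$ is such a polynomial. So we look for $\varphi_k$ of the form $u^iH_k(X,y)$ with $i\in\{0,1,2\}$. Start from $\varphi_0=uH_0$, $H_0=1$, and $\varphi_1=H_1=X_2X_3y_1$, for which $DH_1=\Pi H_0$. The equation $D\varphi_2=u^2H_1$ suggests $\varphi_2=u^2H_2$ with $DH_2=H_1$; then $D\varphi_3=u^4H_2=u\,\Pi H_2$ suggests $\varphi_3=uH_3$ with $DH_3=\Pi H_2$; and the pattern repeats with period three: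
\begin{equation}\label{eq:rec}
DH_{3j+1}=\Pi H_{3j},\qquad DH_{3j+2}=H_{3j+1},\qquad DH_{3j+3}=\Pi H_{3j+2}.
\end{equation}
The middle equation is the delicate one, since no factor $\Pi$ helps. For $j=0$ it is the step at which the model in $\mathbb{C}^4$ broke down. Here
\[
\begin{aligned}
D(y_1y_2X_3)&=X_1X_3y_2+X_2X_3y_1,\\
D(y_1y_3X_2)&=X_1X_2y_3+X_2X_3y_1,\\
D(y_2y_3X_1)&=X_1X_2y_3+X_1X_3y_2,
\end{aligned}
\]
so $\tfrac12(y_1y_2X_3+y_1y_3X_2-y_2y_3X_1)$ solves $DH_2=H_1$. We need a reason why every later step is solvable, and bounds that give convergence. One lemma provides both.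

\subsection{A bounded right inverse of $D$}

From here until the final substitution, $X_1,X_2,X_3,y_1,y_2,y_3$ are independent variables. Let $V_{m,k}$ be the space of real polynomials that are homogeneous of degree $m$ in $X$ and of degree $k$ in $y$, so that $D$ maps $V_{m-1,k+1}$ to $V_{m,k}$. On polynomials in $(X,y)$ take the inner product for which the monomials are orthogonal and $\|X^\alpha y^\beta\|^2=\alpha!\,\beta!$. It is chosen so that multiplication by a variable is adjoint to differentiation in that variable: in one variable $\xi$, $\langle \xi\cdot\xi^k,\xi^{k+1}\rangle=(k+1)!=\langle\xi^k,\partial_\xi\xi^{k+1}\rangle$.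

\begin{lemma}\label{lem:E}
Let $m>k\ge0$. There is a linear map $E:V_{m,k}\to V_{m-1,k+1}$ with $DE(F)=F$ and $\|E(F)\|\le\|F\|$ for all $F\in V_{m,k}$.
\end{lemma}

\begin{proof}
The adjoint of $D=\sum_iX_i\partial_{y_i}$ is $D^*=\sum_jy_j\partial_{X_j}$. We have
\[
DD^*=\sum_iX_i\partial_{X_i}+\sum_{i,j}X_iy_j\partial_{y_i}\partial_{X_j},\qquad
D^*D=\sum_iy_i\partial_{y_i}+\sum_{i,j}X_iy_j\partial_{y_i}\partial_{X_j},
\]
so Euler's identity gives $DD^*=D^*D+(m-k)$ on $V_{m,k}$. For $g\in V_{m,k}$ it follows that
\[
\langle DD^*g,g\rangle=\|Dg\|^2+(m-k)\|g\|^2\ge\|g\|^2 .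
\]
Hence $DD^*$ is injective on the finite-dimensional space $V_{m,k}$, and so invertible. Given $F$, let $g=(DD^*)^{-1}F$ and $E(F)=D^*g$. Then $DE(F)=F$. Moreover $\|g\|^2\le\langle F,g\rangle\le\|F\|\,\|g\|$ gives $\|g\|\le\|F\|$, and $\|E(F)\|^2=\langle DD^*g,g\rangle=\langle F,g\rangle\le\|F\|^2$.
\end{proof}

\begin{lemma}\label{lem:Pi}
For $F\in V_{m,k}$ we have $\|\Pi F\|\le\big(\tfrac{m+3}{3}\big)^{3/2}\|F\|$, and the coefficient of $X^\alpha y^\beta$ in $F$ is at most $3^{(m+k)/2}\|F\|/\sqrt{m!\,k!}$ in absolute value.
\end{lemma}

\begin{proof}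
Multiplication by $\Pi$ sends distinct monomials to distinct, hence orthogonal, monomials and multiplies $\|X^\alpha y^\beta\|^2$ by $\prod_i(\alpha_i+1)$, which is at most $((m+3)/3)^3$ by the inequality of arithmetic and geometric means. The coefficient of $X^\alpha y^\beta$ is at most $\|F\|/\sqrt{\alpha!\,\beta!}$, and the multinomial theorem gives $m!/\alpha!\le3^m$ and $k!/\beta!\le3^k$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:phi}}

Let $H_0=1$, $H_1=X_2X_3y_1$, and define recursively
\[
H_{3j+1}=E(\Pi H_{3j})\ \ (j\ge1),\qquad H_{3j+2}=E(H_{3j+1}),\qquad H_{3j+3}=E(\Pi H_{3j+2})\ \ (j\ge0).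
\]
We claim that this is well defined and that
\begin{equation}\label{eq:bideg}
H_{3j}\in V_{3j,\,3j},\qquad H_{3j+1}\in V_{3j+2,\,3j+1},\qquad H_{3j+2}\in V_{3j+1,\,3j+2}.
\end{equation}
We have $H_0\in V_{0,0}$ and $H_1\in V_{2,1}$. If $H_{3j+1}\in V_{3j+2,3j+1}$, then $m-k=1$, so $E$ applies and $H_{3j+2}\in V_{3j+1,3j+2}$. Next $\Pi H_{3j+2}\in V_{3j+4,3j+2}$ has $m-k=2$, so $H_{3j+3}\in V_{3j+3,3j+3}$. Finally $\Pi H_{3j+3}\in V_{3j+6,3j+3}$ has $m-k=3$, so $H_{3j+4}\in V_{3j+5,3j+4}$, which closes the induction. The relations \eqref{eq:rec} hold by Lemma~\ref{lem:E}, and directly for $H_1$.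

\emph{Convergence.} The norms $\|H_k\|$ grow like factorials, but so do the norms of the monomials, and the two growths match. By Lemmas~\ref{lem:E} and~\ref{lem:Pi} with $m=3j$ and $m=3j+1$, and since $\|H_1\|=\|H_0\|=1$,
\[
\|H_{3j+1}\|\le(j+1)^{3/2}\|H_{3j}\|,\qquad \|H_{3j+2}\|\le\|H_{3j+1}\|,\qquad \|H_{3j+3}\|\le(j+2)^{3/2}\|H_{3j+2}\|.
\]
Thus $\|H_{3j+3}\|\le((j+1)(j+2))^{3/2}\|H_{3j}\|$, and by induction $\|H_{3j}\|\le(j!\,(j+1)!)^{3/2}=(j!)^3(j+1)^{3/2}$. Consequently $H_{3j},H_{3j+1},H_{3j+2}$ all have norm at most $(j!)^3(j+1)^3$. By \eqref{eq:bideg} their bidegrees $(m,k)$ satisfy $3j\le m,k\le3j+2$ and $6j\le m+k\le6j+3$. Lemma~\ref{lem:Pi} and $(j!)^3\le(3j)!$ bound each of their coefficients by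
\[
\frac{3^{(6j+3)/2}\,(j!)^3(j+1)^3}{(3j)!}\le27^{\,j+1}(j+1)^3 .
\]
Each of the three polynomials has at most $\binom{m+2}{2}\binom{k+2}{2}\le(3j+4)^4$ monomials, and each monomial is at most $2^{-6j}$ in absolute value when $|X_i|,|y_i|\le\frac12$. On this polydisc the series $\sum_kH_k$ is therefore dominated, monomial by monomial, by $\sum_j3\,(3j+4)^4(j+1)^3\,27^{\,j+1}64^{-j}$, which converges because $27<64$.

\emph{The solution.} Substitute $X_i=x_i^3$ and put
\[
\varphi=\sum_{j\ge0}\big(u\,H_{3j}+H_{3j+1}+u^2H_{3j+2}\big).
\]
The series converges uniformly for $|x_i|^3\le\frac12$, $|y_i|\le\frac12$, so $\varphi\in\mathbb{R}\{x,y\}$ and $D$ may be applied term by term. By \eqref{eq:rec}, $DH_0=0$ and $\Pi=u^3$,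
\[
D\varphi=\sum_{j\ge0}\big(u\,\Pi H_{3j+2}+\Pi H_{3j}+u^2H_{3j+1}\big)=u^2\sum_{j\ge0}\big(u^2H_{3j+2}+uH_{3j}+H_{3j+1}\big)=A\varphi .
\]
Since $H_k$ has degree $k$ in $y$, we have $\varphi\equiv uH_0+H_1=\lambda$ modulo $(y_1,y_2,y_3)^2$. \qed

\begin{remark}[the choice of exponents]
Try the same scheme with $n$ variables, $X_i=x_i^{\,b}$, $u=x_1\cdots x_n$ and $A=u^{e}$. The argument of Section~\ref{sec:rigidity} needs $A\notin(X_1,\dots,X_n)$, that is, $e<b$. In the course of $b$ steps of the recursion $D\varphi_{k+1}=A\varphi_k$ we multiply by $A^b=(X_1\cdots X_n)^e$ and invert $D$ exactly $b$ times, so the degree in $X$ grows by $ne-b$ while the degree in $y$ grows by $b$. To stay forever in the range $m>k$ of Lemma~\ref{lem:E} we need $ne\ge2b$. This is incompatible with $e<b$ when $n\le2$, and for $n=3$ the first solution is $(b,e)=(3,2)$, with equality. The count concerns this method only; it is not a claim that the dimension $8$ is the smallest possible.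
\end{remark}

\section{The failure locus and other dimensions}\label{sec:locus}

\begin{proof}[Proof of Theorem~\ref{thm:locus}(i)]
For $a=(X_1,X_2,X_3,A)$ we have $a(s)=0$ if and only if $s=0$. By Lemma~\ref{lem:geometry} the orbit of $q$ has the maximal dimension $3$ exactly when $x(q)\ne0$, and at such points $M$ has the NAA property by (K2).

Let $q\in M$ with $x(q)=0$. In the notation $w=(y,v)$ of Section~\ref{sec:models}, $q=(z_0,0,w_0)$ with $w_0$ real. We move $q$ to $0$ by an automorphism of $M$, obtained by removing the pluriharmonic part of $|z|^2$ at $z_0$. Put $\mu(z)=|z_0|^2+2\bar z_0(z-z_0)$, so that $|z|^2=\operatorname{Re}\mu(z)+|z-z_0|^2$, and let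
\[
\Psi(z,x,w)=\big(z-z_0,\;x,\;w-w_0-i\,a(x)\mu(z)\big).
\]
This map is triangular, hence a polynomial automorphism of $\mathbb{C}^8$ with polynomial inverse, and $\Psi(q)=0$ because $a(0)=0$. For real $x$, the last component $w'$ of $\Psi$ satisfies
\[
\operatorname{Im}w'-a(x)|z-z_0|^2=\operatorname{Im}w-a(x)\operatorname{Re}\mu(z)-a(x)|z-z_0|^2=\operatorname{Im}w-a(x)|z|^2 ,
\]
so $\Psi(M)=M$. Let $S_q=\{(\xi,\zeta):(\Psi(\xi),\zeta)\in S\}$, a real-algebraic set. A germ $g$ at $q$ is an $S_q$-solution on $M$ if and only if $g\circ\Psi^{-1}$ is an $S$-solution at $0$, and $g\circ\Psi^{-1}$ is Nash if $g$ is. If $f$ is the solution of Theorem~\ref{thm:main}(a), then $f\circ\Psi$ is an $S_q$-solution whose first component equals $1$ at $q$, while the first component of every Nash $S_q$-solution vanishes at $q$ by Theorem~\ref{thm:main}(b). So the NAA property fails at $q$.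
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locus}(ii)]
Let $M'=M\times\mathbb{C}^{n-1}\times\mathbb{R}^{d-7}\subset\mathbb{C}^8\times\mathbb{C}^{N-8}$, with coordinates $(\xi,\eta)$. It is a real-algebraic generic submanifold of codimension $7+(d-7)=d$ and CR dimension $N-d=n$. Suppose that $M'$ had the NAA property at $0$. Let $f$ be an $S_0$-solution on $M$ at $0$ for some real-algebraic $S_0$, and let $\ell\ge0$. Then $(\xi,\eta)\mapsto f(\xi)$ is a solution on $M'$ for the real-algebraic set $\{(\xi,\eta,\zeta):(\xi,\zeta)\in S_0\}$. If $\tilde F$ is a Nash solution that agrees with it up to order $\ell$, then $\xi\mapsto\tilde F(\xi,0)$ is Nash by Lemma~\ref{lem:restrict}, it is an $S_0$-solution on $M$ because $M\times\{0\}\subset M'$, and it agrees with $f$ up to order $\ell$. So $M$ would have the NAA property at $0$, contradicting Theorem~\ref{thm:main}.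
\end{proof}

\section{Manifolds that are minimal at one point}\label{sec:positive}

Theorem~\ref{thm:positive} reaches points that (K1) and (K2) do not. Consider the hypersurface $\operatorname{Im}w=(\operatorname{Re}w)|z|^2$ in $\mathbb{C}^2$, parametrized by $w=s(1+i|z|^2)$. Here $\bar L=\partial_{\bar z}-iz(1+i|z|^2)^{-1}s\,\partial_s$ and $[L,\bar L]=-2is\,\partial_s$ at $z=0$, so the hypersurface is minimal at $(0,s)$ for $s\ne0$. It contains the complex line $w=0$, along which it is not minimal and the orbit has dimension $2<3$.

The plan of the proof is to replace the mixed constraint $P(z,\chi,f(z),\bar f(\chi))=0$ by a purely holomorphic system in $(z,f(z))$, to which Theorem~\ref{thm:artin} applies. The system consists of the linear relations with Nash coefficients among the monomials $f^\alpha$ of bounded degree. The point to prove is that these relations generate all the linear relations among the $f^\alpha$ whose coefficients involve arbitrary holomorphic functions of $\chi$ (Lemma~\ref{lem:B}), and this rests on an algebraicity statement (Lemma~\ref{lem:A}) that can be checked at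 a nearby minimal point instead of $p$.

\subsection{Reduction to the generic case}

\begin{lemma}\label{lem:dense}
If a connected real-analytic CR submanifold $M$ is minimal at some point, then its minimal points are dense.
\end{lemma}

\begin{proof}
Let $O$ be the interior of the set of nonminimal points, and let $q\in\overline{O}$. On a connected neighborhood $U$ of $q$ choose real-analytic coordinates and a real-analytic frame $L_1,\dots,L_n$ of the tangential $(1,0)$ fields. The nonminimal points of $U$ are the common zeros of the determinants formed from $\dim M$ iterated brackets of the $L_j,\bar L_j$. These determinants are real-analytic and vanish on the nonempty open set $O\cap U$, hence on $U$. So $q\in O$, and $O$ is open and closed. Since $M$ is connected and $O\ne M$, the set $O$ is empty.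
\end{proof}

This is the only use of connectedness. Passing to the generic case turns the polynomial coefficients of the constraint into Nash ones, so we prove a statement that allows them.

\begin{proposition}\label{prop:generic}
Let $M\subset\mathbb{C}^N$ be a generic real-analytic submanifold through $p$ with Nash defining functions near $p$, whose minimal points are dense near $p$. Let $P_1,\dots,P_r$ be polynomials in $(Y,W)\in\mathbb{C}^{N'}\times\mathbb{C}^{N'}$ whose coefficients are Nash germs in $(z,\chi)$ at $(p,\bar p)$, and let $f\in\mathbb{C}\{z-p\}^{N'}$ satisfy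
\begin{equation}\label{eq:constraint}
P_i\big(z,\bar z,f(z),\overline{f(z)}\big)=0\qquad\text{for $z\in M$ near $p$ and all $i$.}
\end{equation}
For every $\ell$ there is a Nash germ $\tilde f$ that satisfies \eqref{eq:constraint} and agrees with $f$ up to order $\ell$ at $p$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:positive} from Proposition~\ref{prop:generic}]
Let $p\in M$, let $S=\{P_i(z,\bar z,\zeta,\bar\zeta)=0\}$ with polynomials $P_i$, and let $f$ be an $S$-solution at $p$. Near $p$, the manifold $M$ is a generic submanifold of a Nash complex submanifold $\mathcal{X}\subset\mathbb{C}^N$, its intrinsic complexification \cite{BERbook}. After a permutation of the coordinates, $z=(z',z'')$ and $\mathcal{X}=\{z''=\theta(z')\}$ with $\theta$ Nash. The projection $z\mapsto z'$ is a biholomorphism from $\mathcal{X}$ onto an open set. It carries $M$ to a generic submanifold $M'$ and minimal points to minimal points, so these are dense in $M'$ by Lemma~\ref{lem:dense}. Nash defining functions of $M'$ are obtained by substituting $z''=\theta(z')$, $\chi''=\bar\theta(\chi')$ in those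 of $M$ and keeping a maximal subfamily with independent differentials. The germ $g(z')=f(z',\theta(z'))$ satisfies \eqref{eq:constraint} on $M'$ for the polynomials $P_i(z',\theta(z'),\chi',\bar\theta(\chi'),Y,W)$, whose coefficients are Nash. Let $\tilde g$ be given by Proposition~\ref{prop:generic}. Since $f(z)-g(z')$ vanishes on $\mathcal{X}$, we can write $f(z)=g(z')+\sum_k(z''_k-\theta_k(z'))h_k(z)$ with $h_k$ holomorphic. Let $\tilde h_k$ be the Taylor polynomial of $h_k$ of order $\ell$ at $p$, and put
\[
\tilde f(z)=\tilde g(z')+\sum_k(z''_k-\theta_k(z'))\,\tilde h_k(z).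
\]
This germ is Nash, agrees with $f$ up to order $\ell$, and equals $\tilde g(z')$ on $M\subset\mathcal{X}$, so it is an $S$-solution.
\end{proof}

\subsection{The complexification}

From now on $M$ is as in Proposition~\ref{prop:generic}, of codimension $d$, with defining functions $\rho=(\rho_1,\dots,\rho_d)$, and $n=N-d$. Genericity means that $\partial\rho/\partial z$ and $\partial\rho/\partial\chi$ have rank $d$ at $(p,\bar p)$. The \emph{complexification} $\mathcal{M}=\{\rho(z,\chi)=0\}$ is a complex manifold of dimension $N+n$ near $(p,\bar p)$, and by the implicit function theorem it has two systems of coordinates: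
\[
(z,\tau)\ \text{ with }\ \chi=\Theta(z,\tau),\qquad\qquad(\chi,\sigma)\ \text{ with }\ z=\vartheta(\chi,\sigma),
\]
where $\tau$ consists of $n$ of the $\chi_k$, $\sigma$ consists of $n$ of the $z_k$, and $\Theta,\vartheta$ are Nash. In particular both projections are submersions, and a germ $h(z)$ or $b(\chi)$ that vanishes on $\mathcal{M}$ is zero. A holomorphic germ on $\mathcal{M}$ is called Nash if it is Nash in one of these coordinate systems, equivalently in both; the same convention applies to the manifolds of chains below. We use two more properties.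

\emph{Uniqueness.} Identify $M$ with $\{(z,\bar z)\}\subset\mathcal{M}$. It is maximally totally real in $\mathcal{M}$: complexifying a real-analytic parametrization of $M$ gives local coordinates on $\mathcal{M}$ in which $M$ is $\mathbb{R}^{N+n}\subset\mathbb{C}^{N+n}$. So a holomorphic function on a connected open subset of $\mathcal{M}$ that vanishes on a nonempty open subset of $M$ vanishes identically.

\emph{Symmetry.} Since $\rho$ is real, $\overline{\rho(z,\chi)}=\rho(\bar\chi,\bar z)$, so $\iota(z,\chi)=(\bar\chi,\bar z)$ preserves $\mathcal{M}$. The map $h\mapsto\overline{h\circ\iota}$ is a ring automorphism of the ring $\mathcal{O}$ of holomorphic germs on $\mathcal{M}$ at $(p,\bar p)$; it preserves Nash germs and exchanges $h(z)$ with $\bar h(\chi)$.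

Let $\mathcal{R}\subset\mathcal{O}$ be the subring generated by the Nash germs and all germs $b(\chi)$, $b\in\mathbb{C}\{\chi-\bar p\}$, and let $\mathcal{K}$ be its field of fractions. This is where the coefficients of the complexified constraint lie when it is viewed as a polynomial in $f(z)$. In the coordinates $(z,\tau)$ we have $\partial_{\tau_i}[b(\Theta)]=\sum_k(\partial_kb)(\chi)\,\partial_{\tau_i}\Theta_k$, so $\mathcal{R}$ and $\mathcal{K}$ are stable under $\partial_{\tau_i}$.

Finally we recall two facts about derivations of fields of characteristic $0$.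
\begin{itemize}
\item[(D1)] If $\mathcal{E}\subset\mathcal{F}'$ are fields and $w\in\mathcal{F}'$ is transcendental over $\mathcal{E}$, there is a derivation $\delta$ of $\mathcal{F}'$ that vanishes on $\mathcal{E}$ and has $\delta w\ne0$. (Take $\partial/\partial w$ on a transcendence basis containing $w$; it extends to algebraic extensions.)
\item[(D2)] If $\mathcal{V}$ is a derivation of $\mathcal{F}$, $\mathcal{T}\subset\mathcal{F}$ is a subfield with algebraic closure $\overline{\mathcal{T}}$ in $\mathcal{F}$, and $\mathcal{V}(\mathcal{T})\subset\overline{\mathcal{T}}$, then $\mathcal{V}(\overline{\mathcal{T}})\subset\overline{\mathcal{T}}$. (If $\sum t_k\omega^k=0$ is the minimal equation of $\omega$, then $\big(\sum kt_k\omega^{k-1}\big)\mathcal{V}\omega=-\sum(\mathcal{V}t_k)\omega^k$ and the first factor is nonzero.)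
\end{itemize}

\subsection{Propagation of algebraicity along chains}

\begin{lemma}\label{lem:A}
Let $c$ be a meromorphic germ at $p\in\mathbb{C}^N$ such that $c(z)$, viewed on $\mathcal{M}$, belongs to $\mathcal{K}$. Then $c$ is algebraic over $\mathbb{C}(z)$.
\end{lemma}

The idea is visible when $c(z)=b(\chi)$ on $\mathcal{M}$. If $(z^0,\chi)$ and $(z^1,\chi)$ both lie in $\mathcal{M}$, then $c(z^1)=b(\chi)=c(z^0)$: the unknown function $b$ has been eliminated. Repeating this, $c$ takes the same value at the two ends of any chain $(z^0,\chi^1,z^1,\dots,\chi^j,z^j)$ whose consecutive entries lie in $\mathcal{M}$, and if the ends of the chains issued from one point fill an open set, then $c$ is constant. In general one equation does not suffice to eliminate the functions of $\chi$. We differentiate at $z^0$ with $\chi$ fixed and find that $c(z^1)$ is algebraic over the jet of $c$ at $z^0$; freezing $z^0$ then turns the jet into constants.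

To make this precise, fix a point $p'\in M$ near $p$. Let $\mathcal{C}_j$ be the germ at the \emph{base chain} $(p',\bar p',p',\dots,\bar p',p')$ of the set of \emph{chains}
\[
(z^0,\chi^1,z^1,\dots,\chi^j,z^j)\qquad\text{with}\qquad (z^{i-1},\chi^i)\in\mathcal{M},\quad(z^i,\chi^i)\in\mathcal{M}\quad(1\le i\le j).
\]
Reading from left to right, $\chi^i=\Theta(z^{i-1},\tau^i)$ and $z^i=\vartheta(\chi^i,\sigma^i)$, so $\mathcal{C}_j$ is a manifold with Nash coordinates $(z^0,t)$, $t=(\tau^1,\sigma^1,\dots,\tau^j,\sigma^j)$. One may equally start from any entry of the chain and read outward. Hence the truncation $\mathcal{C}_j\to\mathcal{C}_{j-1}$ and the last link $\mathcal{C}_j\to\mathcal{C}_1$, which keeps $(z^{j-1},\chi^j,z^j)$, are projections in suitable coordinates. Pullback under either of them is injective on holomorphic germs and extends to an embedding of the fields of meromorphic germs. Minimality enters through the following theorem of Baouendi, Ebenfelt and Rothschild \cite{BER96,BERbook}.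

\begin{itemize}
\item[(BER)] If $M$ is minimal at $p'$, then for $j$ large the map $t\mapsto z^j(p',t)$ has generic rank $N$: some $N\times N$ minor of its Jacobian matrix is not identically zero near the base value of $t$.
\end{itemize}
For $\operatorname{Im}z_2=|z_1|^2$ and $p'=0$, for example, $\mathcal{M}$ is given by $z_2-\chi_2=2iz_1\chi_1$, the chains of length $1$ from $0$ end at $(\sigma,2i\sigma\tau)$, and the rank is $2$ where $\sigma\ne0$, though not at the base chain.

\begin{proof}[Proof of Lemma~\ref{lem:A}]
\emph{Moving to a minimal point.} Write $c=c_1/c_2$ with $c_1,c_2$ holomorphic on a connected neighborhood $V$ of $p$, and $c(z)=a_1/a_2$ with $a_1,a_2\in\mathcal{R}$, $a_2\neq0$. There are holomorphic germs $\beta=(\beta_1,\dots,\beta_r)$ at $\bar p$ and polynomials $\mathbf{A}_1,\mathbf{A}_2$ in $B=(B_1,\dots,B_r)$, with Nash coefficients on $\mathcal{M}$, such that $a_i$ is obtained from $\mathbf{A}_i$ by substituting $B=\beta(\chi)$. Choose a connected neighborhood $\mathcal{W}$ of $(p,\bar p)$ in $\mathcal{M}$, lying over $V$, on which all these germs and both coordinate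 systems are defined and $c_1a_2=c_2a_1$. By uniqueness, $\{a_2\ne0\}$ meets $M\cap\mathcal{W}$ in a nonempty open set, which contains a minimal point $p'$. Near $(p',\bar p')$ the quotient $a_1/a_2$ is holomorphic. If $\tau'$ is the $\tau$-coordinate of $(p',\bar p')$, the holomorphic function $(a_1/a_2)(z,\tau')$ equals $c_1/c_2$ where $c_2\neq0$, so $c$ is holomorphic near $p'$. It suffices to show that $c$ satisfies a relation $H(z,c)=0$, $H\neq 0$, on some nonempty open set near $p'$: if $k=\deg_YH(z,Y)$, the function $c_2^kH(z,c_1/c_2)$ is holomorphic on $V$ and then vanishes identically. In the coordinates $(\chi,\sigma)$ near $(p',\bar p')$ we have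
\begin{equation}\label{eq:cA}
c(\vartheta(\chi,\sigma))=\mathbf{A}(\chi,\sigma,\beta(\chi)),\qquad \mathbf{A}=\mathbf{A}_1/\mathbf{A}_2,
\end{equation}
and $\mathbf{A}(\chi,\sigma,B)$ is holomorphic near the base value, because $\mathbf{A}_2$ does not vanish there.

Let $\mathcal{F}_j$ be the field of meromorphic germs on $\mathcal{C}_j$, let $\mathcal{T}_j\subset\mathcal{F}_j$ be the subfield generated over $\mathbb{C}$ by the coordinates $(z^0,t)$ and all the germs $(\partial^\nu c)(z^0)$, $\nu\in\mathbb{N}^N$, and let $\overline{\mathcal{T}}_j$ be its algebraic closure in $\mathcal{F}_j$. It contains all Nash germs on $\mathcal{C}_j$.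

\emph{Step 1: $c(z^1)\in\overline{\mathcal{T}}_1$.} Use the coordinates $(\chi,\sigma^0,\sigma^1)$ on $\mathcal{C}_1$, with $z^i=\vartheta(\chi,\sigma^i)$. Let $\mathcal{N}$ be the field of fractions of the Nash germs on $\mathcal{C}_1$ and let $\mathcal{F}'=\mathcal{N}(\beta_1(\chi),\dots,\beta_r(\chi))$. By \eqref{eq:cA},
\[
u_\gamma:=\partial^\gamma_{\sigma^0}\big[c(\vartheta(\chi,\sigma^0))\big]=(\partial_\sigma^\gamma\mathbf{A})(\chi,\sigma^0,\beta(\chi)),\qquad
w:=c(z^1)=\mathbf{A}(\chi,\sigma^1,\beta(\chi)).
\]
Each $\partial_\sigma^\gamma\mathbf{A}$ is a polynomial in $B$ with Nash coefficients divided by a power of $\mathbf{A}_2$, so $u_\gamma$ and $w$ lie in $\mathcal{F}'$. We claim that $w$ is algebraic over $\mathcal{E}=\mathcal{N}(u_\gamma:\gamma\in\mathbb{N}^n)$. Otherwise (D1) gives a derivation $\delta$ of $\mathcal{F}'$ that vanishes on $\mathcal{E}$ with $\delta w\ne0$. Write $\delta(\beta_i(\chi))=\varepsilon_i/\varepsilon_0$ with $\varepsilon_0,\dots,\varepsilon_r$ holomorphic, $\varepsilon_0\neq0$. Since $\delta$ vanishes on $\mathcal{N}$, it acts on a rational expression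 in $\beta(\chi)$ over $\mathcal{N}$ by the chain rule:
\begin{align}
0=\varepsilon_0\,\delta u_\gamma&=\sum_i\varepsilon_i\,(\partial_\sigma^\gamma\partial_{B_i}\mathbf{A})(\chi,\sigma^0,\beta(\chi))\qquad(\gamma\in\mathbb{N}^n),\label{eq:du}\\
\varepsilon_0\,\delta w&=\sum_i\varepsilon_i\,(\partial_{B_i}\mathbf{A})(\chi,\sigma^1,\beta(\chi)).\label{eq:dw}
\end{align}
Choose polydiscs $\Delta'\ni\chi$ and $\Delta\ni\sigma$ about the base values such that the $\varepsilon_i$ are holomorphic on $\Omega=\Delta'\times\Delta\times\Delta$ and the functions $(\partial_{B_i}\mathbf{A})(\chi,\sigma,\beta(\chi))$ are holomorphic on $\Delta'\times\Delta$. All the identities \eqref{eq:du} then hold on the same set $\Omega$. Fix a point $\omega=(\chi,\sigma^0,\sigma^1)\in\Omega$. The function $\sigma\mapsto\sum_i\varepsilon_i(\omega)(\partial_{B_i}\mathbf{A})(\chi,\sigma,\beta(\chi))$ is holomorphic on $\Delta$, and \eqref{eq:du} says that all its derivatives vanish at $\sigma^0$. So it vanishes at $\sigma^1$, the right side of \eqref{eq:dw} is zero on $\Omega$, and $\delta w=0$. This contradiction proves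 the claim. By the chain rule each $u_\gamma$ is a polynomial in the $(\partial^\nu c)(z^0)$ with Nash coefficients, so $\mathcal{E}\subset\overline{\mathcal{T}}_1$ and $w\in\overline{\mathcal{T}}_1$.

\emph{Step 2: $(\partial^\nu c)(z^1)\in\overline{\mathcal{T}}_1$ for all $\nu$.} To iterate we need the whole jet of $c$ at $z^1$, not just its value. Read the chain from the right, with coordinates $(z^1,\tau,\sigma^0)$, and let $\mathcal{V}_k=\partial/\partial z^1_k$ in these coordinates. It is a derivation of $\mathcal{F}_1$ that sends Nash germs to Nash germs, and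
\[
\mathcal{V}_k\big[(\partial^\nu c)(z^0)\big]=\sum_l\mathcal{V}_k(z^0_l)\,(\partial_l\partial^\nu c)(z^0)\in\overline{\mathcal{T}}_1 .
\]
So $\mathcal{V}_k$ maps the generators of $\mathcal{T}_1$, hence $\mathcal{T}_1$ itself, into $\overline{\mathcal{T}}_1$, and $\overline{\mathcal{T}}_1$ is stable under $\mathcal{V}_k$ by (D2). Since $\mathcal{V}_k[h(z^1)]=(\partial_kh)(z^1)$, Step~2 follows from Step~1.

\emph{Step 3: $(\partial^\nu c)(z^j)\in\overline{\mathcal{T}}_j$ for all $j$ and $\nu$.} Let $j\geq2$ and assume the statement for $j-1$. Pullback under the truncation maps $\mathcal{T}_{j-1}$ into $\mathcal{T}_j$, hence $\overline{\mathcal{T}}_{j-1}$ into $\overline{\mathcal{T}}_j$, so the germs $(\partial^\nu c)(z^{j-1})$ lie in $\overline{\mathcal{T}}_j$. Pullback under the last link maps the generators of $\mathcal{T}_1$ to Nash germs and to the $(\partial^\nu c)(z^{j-1})$, so it maps $\mathcal{T}_1$, and then $\overline{\mathcal{T}}_1$, into $\overline{\mathcal{T}}_j$. By Step~2 the image contains the $(\partial^\nu c)(z^j)$.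

\emph{Step 4: freezing the starting point.} Fix $j$ as in (BER). By Step~3, after clearing denominators, there are $k,m$ with $m\geq1$ and polynomials $h_0,\dots,h_m$ such that, with $J(z^0)=((\partial^\nu c)(z^0))_{|\nu|\le k}$,
\begin{equation}\label{eq:rel}
\sum_{i=0}^mh_i\big(z^0,t,J(z^0)\big)\,c\big(z^j(z^0,t)\big)^i=0,\qquad h_m\big(z^0,t,J(z^0)\big)\not\equiv0 ,
\end{equation}
on a product of polydiscs $\Delta_0\times\Delta_1$ about the base chain. The leading coefficient may vanish identically for $z^0=p'$, so we start from a nearby point. Let $\mathbf{m}(z^0,t)$ be the $N\times N$ minor of $\partial z^j/\partial t$ for which $\mathbf{m}(p',\cdot)\not\equiv0$. The product $\mathbf{m}(z^0,t)\,h_m(z^0,t,J(z^0))$ of two nonzero holomorphic functions is nonzero at some point $(q,t_0)\in\Delta_0\times\Delta_1$. For $z^0=q$ the vector $J(q)$ is constant, so \eqref{eq:rel} is a nontrivial polynomial relation over $\mathbb{C}[t]$, and $t\mapsto c(z^j(q,t))$ is Nash at $t_0$. The Nash map $t\mapsto z^j(q,t)$ is a submersion at $t_0$, so it has a Nash local section $z\mapsto t(z)$ near $z^j(q,t_0)$.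 Then $c(z)=c(z^j(q,t(z)))$ is a composition of Nash maps, and $c$ is algebraic on an open set near $p'$.
\end{proof}

\begin{remark}
Minimality is used only in Step~4, at the auxiliary point $p'$. On the manifold \eqref{eq:M} Lemma~\ref{lem:A} is false: the equations of the complexification include $x_i=\xi_i$, where $\xi_i$ is the component of $\chi$ that replaces $\bar x_i$, so $e^{x_1}=e^{\xi_1}$ lies in $\mathcal{R}$, and $x$ is constant along every chain.
\end{remark}

\subsection{Linear independence is preserved}

\begin{lemma}\label{lem:B}
If $Q_1,\dots,Q_s\in\mathbb{C}\{z-p\}$ are linearly independent over $\mathbb{C}\langle z-p\rangle$, then the germs $Q_1(z),\dots,Q_s(z)$ on $\mathcal{M}$ are linearly independent over $\mathcal{K}$, and the germs $\bar Q_1(\chi),\dots,\bar Q_s(\chi)$ are linearly independent over the ring of Nash germs on $\mathcal{M}$.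
\end{lemma}

\begin{proof}
Suppose there is a nontrivial relation over $\mathcal{K}$, and take one with the fewest nonzero coefficients. After renumbering and dividing, it reads $Q_1+\sum_{j\ge2}q_jQ_j=0$ with $q_j\in\mathcal{K}$. The derivations $\partial_{\tau_i}$ annihilate the $Q_j(z)$ and preserve $\mathcal{K}$, so $\sum_{j\ge2}(\partial_{\tau_i}q_j)Q_j=0$ is a relation over $\mathcal{K}$ with fewer nonzero coefficients. It is therefore trivial: $\partial_{\tau_i}q_j=0$ for all $i,j$.

Fix $j$ and write $q_j=a/b$ with $a,b$ holomorphic on a product of polydiscs in the coordinates $(z,\tau)$. Choose $(z_*,\tau_*)$ with $b(z_*,\tau_*)\ne0$. Near this point $a/b$ does not depend on $\tau$, so $a(z,\tau)b(z,\tau_*)=a(z,\tau_*)b(z,\tau)$ there, and hence everywhere. Thus $q_j=c_j(z)$ for the meromorphic germ $c_j=a(\cdot,\tau_*)/b(\cdot,\tau_*)$ at $p$. By Lemma~\ref{lem:A}, $c_j$ satisfies a polynomial equation over $\mathbb{C}[z]$, with leading coefficient $\eta_j\neq0$ say. Then $\eta_jc_j$ satisfies a monic equation over $\mathbb{C}[z]$, so it is bounded near $p$ off its polar set, and it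 is holomorphic by Riemann's extension theorem. Hence $\eta_jc_j\in\mathbb{C}\langle z-p\rangle$. With $\eta=\prod_j\eta_j$ we obtain $\eta Q_1+\sum_{j\ge2}(\eta c_j)Q_j=0$, first on $\mathcal{M}$ and then in $\mathbb{C}\{z-p\}$. This is a nontrivial relation over $\mathbb{C}\langle z-p\rangle$, a contradiction.

The automorphism $h\mapsto\overline{h\circ\iota}$ turns a relation among the $\bar Q_j(\chi)$ with Nash coefficients into a relation among the $Q_j(z)$ with Nash coefficients, which gives the second statement.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:generic}}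

Let $\kappa$ bound the degrees of all $P_i$ in $Y$ and in $W$. Among the monomials $f^\alpha$, $|\alpha|\le\kappa$, choose a maximal family $f^{\alpha_1},\dots,f^{\alpha_s}$ that is linearly independent over $\mathbb{C}\langle z-p\rangle$. Every $f^\alpha$ is a combination of this family over the field of fractions, and with a common denominator we get $\omega,\omega_{\alpha j}\in\mathbb{C}\langle z-p\rangle$, $\omega\ne0$, such that $Y=f(z)$ solves
\begin{equation}\label{eq:R}
\omega(z)\,Y^\alpha=\sum_{j=1}^s\omega_{\alpha j}(z)\,Y^{\alpha_j}\qquad(|\alpha|\le\kappa).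
\end{equation}
This is a holomorphic system with Nash coefficients. By Theorem~\ref{thm:artin} it has a Nash solution $\tilde f$ that agrees with $f$ up to order $\ell$ at $p$. We show that \eqref{eq:R} alone implies \eqref{eq:constraint}, by replacing first $f$ and then $\bar f$.

Let $P=\sum_\alpha P_\alpha(z,\chi,W)Y^\alpha$ be one of the $P_i$. By uniqueness, \eqref{eq:constraint} gives
\[
\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))f(z)^\alpha=0\quad\text{on }\mathcal{M}.
\]
Multiply by $\omega(z)$ and use \eqref{eq:R} for $f$:
\[
\sum_{j=1}^sC_j\,f(z)^{\alpha_j}=0,\qquad C_j=\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))\,\omega_{\alpha j}(z)\in\mathcal{R}.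
\]
By Lemma~\ref{lem:B}, $C_j=0$ for all $j$. Now use \eqref{eq:R} for $\tilde f$:
\[
\omega(z)\,P\big(z,\chi,\tilde f(z),\bar f(\chi)\big)=\sum_{j=1}^sC_j\,\tilde f(z)^{\alpha_j}=0 .
\]
Since $\mathcal{O}$ is a domain and $\omega(z)\ne0$ in $\mathcal{O}$, we get $P(z,\chi,\tilde f(z),\bar f(\chi))=0$ on $\mathcal{M}$.

Write $P(z,\chi,\tilde f(z),W)=\sum_{|\alpha|\le\kappa}P'_\alpha\,W^\alpha$. The coefficients $P'_\alpha$ are Nash germs on $\mathcal{M}$, because $\tilde f$ is Nash. Let $\tilde f^{\,*}(\chi)=\overline{\tilde f(\bar\chi)}$. Conjugating \eqref{eq:R}, we see that both $W=\bar f(\chi)$ and $W=\tilde f^{\,*}(\chi)$ solve $\bar\omega(\chi)W^\alpha=\sum_j\bar\omega_{\alpha j}(\chi)W^{\alpha_j}$. Multiplying $\sum_\alpha P'_\alpha\bar f(\chi)^\alpha=0$ by $\bar\omega(\chi)$ gives $\sum_jC'_j\,\bar f(\chi)^{\alpha_j}=0$ with Nash coefficients $C'_j=\sum_\alpha P'_\alpha\,\bar\omega_{\alpha j}(\chi)$, which vanish by the second statement of Lemma~\ref{lem:B}. Therefore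
\[
\bar\omega(\chi)\,P\big(z,\chi,\tilde f(z),\tilde f^{\,*}(\chi)\big)=\sum_{j=1}^sC'_j\,\tilde f^{\,*}(\chi)^{\alpha_j}=0 ,
\]
and $P(z,\chi,\tilde f(z),\tilde f^{\,*}(\chi))=0$ on $\mathcal{M}$. Setting $\chi=\bar z$ with $z\in M$ gives \eqref{eq:constraint} for $\tilde f$. This proves Proposition~\ref{prop:generic}, and with it Theorem~\ref{thm:positive}. \qed

\begin{thebibliography}{9}

\bibitem{Artin}
Artin, Publ. Math. IH\'ES \textbf{36} (1969).

\bibitem{Survey}
\emph{Artin's Approximation Theorems and Cauchy-Riemann Geometry},
\texttt{https://people.qatar.tamu.edu/nordine.mir/MAA\_official.pdf}.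

\bibitem{BER96}
Baouendi, Ebenfelt and Rothschild, Acta Math. \textbf{177} (1996), 225--273.

\bibitem{BERbook}
Baouendi, Ebenfelt and Rothschild, \emph{Real Submanifolds in Complex Space and Their Mappings}, Princeton, 1999.

\end{thebibliography}
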